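\title{Commutative automorphic loops from non-metabelian groups of odd order}

\begin{abstract}
On a finite group $G$ of odd order the operation $x\circ y=xy[y,x]^{1/2}$ defines a commutative loop. It has been conjectured that this loop is automorphic if and only if $G$ is metabelian. We prove the ``if'' direction and disprove the ``only if'' direction: the loop is automorphic whenever $[G',\gamma_3(G)]=1$, and this includes the non-metabelian group $UT_5(\mathbb F_p)$ for every odd prime $p$. In the other direction, if the loop is automorphic, then every $2$-generated subgroup of $G$ is metabelian, so the conjecture holds for $2$-generated groups. For $p$-groups of nilpotency class less than $p$ we characterize the groups with automorphic loop by commutator conditions.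
\end{abstract}

\section{Introduction}\label{sec:intro}

In a finite group $G$ of odd order $n$ every element $z$ has exactly one square root, namely $z^{1/2}=z^{(n+1)/2}$. Baer's operation on $G$ is
\begin{equation}\label{eq:baer}
x\circ y=xy\,[y,x]^{1/2},\qquad [y,x]=y^{-1}x^{-1}yx .
\end{equation}
Since $xy\,[y,x]=yx$, the element $x\circ y$ lies halfway between $xy$ and $yx$. If $x$ and $y$ commute, it is their product. If $G$ has nilpotency class at most $2$, then commutators are central and bilinear, both $(x\circ y)\circ z$ and $x\circ(y\circ z)$ equal $xyz\,([y,x][z,x][z,y])^{1/2}$, and $(G,\circ)$ is an abelian group. For general $G$ one asks which weaker property survives.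

A \emph{loop} is a set $Q$ with a binary operation and a two-sided identity $1$ in which the translations $zL_x=xz$ and $zR_x=zx$ are bijections; maps act on the right and are composed from left to right. The structure $(G,\circ)$ is always a commutative loop (Lemma~\ref{lem:basic}). The \emph{multiplication group} $\operatorname{Mlt}(Q)$ is the permutation group generated by all $L_x$ and $R_x$, and the \emph{inner mapping group} $\operatorname{Inn}(Q)$ is the stabilizer of $1$ in it. It is generated by the maps $L_xL_yL_{yx}^{-1}$, $R_xR_yR_{xy}^{-1}$ and $R_xL_x^{-1}$. The first of these sends $z$ to the solution $w$ of $(yx)w=y(xz)$, so in a commutative loop the inner mappings measure the failure of associativity. In a group, $\operatorname{Mlt}(Q)$ consists of the maps $z\mapsto gzh$, and the inner mappings are the inner automorphisms. A loop is \emph{automorphic} if it shares this property of groups, that is, if $\operatorname{Inn}(Q)\le\operatorname{Aut}(Q)$.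

A group $G$ is \emph{metabelian} if its derived subgroup $G'$ is abelian, equivalently, if it has an abelian normal subgroup with abelian quotient. It is known that $(G,\circ)$ is automorphic when $G$ is a \emph{split} metabelian group of odd order, a semidirect product $A\rtimes B$ of abelian groups. This suggests a hierarchy in which class $2$ corresponds to associativity and metabelian groups correspond to automorphic loops, and the following conjecture is posed in \cite{slides}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $G$ be a finite group of odd order. Then $(G,\circ)$ is automorphic if and only if $G$ is metabelian.}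
\medskip

One half of the conjecture is true and the other is false. Throughout, $G$ is a finite group of odd order, $\gamma_1=G$ and $\gamma_{i+1}=[\gamma_i,G]$ are the terms of its lower central series, $G'=\gamma_2$, and a group is \emph{$n$-generated} if it can be generated by $n$ elements, not necessarily distinct.

\begin{theorem}\label{thm:meta}
If $G$ is metabelian, then $(G,\circ)$ is automorphic.
\end{theorem}

\begin{theorem}\label{thm:suff}
If $[G',\gamma_3]=1$, then $(G,\circ)$ is automorphic. In particular, this holds for every $G$ of nilpotency class at most $4$.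
\end{theorem}

\begin{corollary}\label{cor:counter}
Let $p$ be an odd prime. The group $UT_5(\mathbb F_p)$ of upper unitriangular $5\times5$ matrices is not metabelian, but its loop is automorphic. The same holds for a $3$-generated subgroup of class $4$ of this group. Thus the conjecture is false.
\end{corollary}

\begin{theorem}\label{thm:two}
If $(G,\circ)$ is automorphic, then every $2$-generated subgroup of $G$ is metabelian. Hence a $2$-generated group $G$ of odd order has an automorphic loop if and only if it is metabelian.
\end{theorem}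

A group of class at most $3$ is metabelian, because $G''\le\gamma_4$. So the $3$-generated counterexample of class $4$ is minimal both in the number of generators and in the class.

\begin{theorem}\label{thm:lazard}
Let $p$ be an odd prime and $G$ a finite $p$-group of class less than $p$. Then $(G,\circ)$ is automorphic if and only if $[\gamma_2,\gamma_4]=[\gamma_3,\gamma_3]=1$ and $[H',\gamma_3(H)]=1$ for every $3$-generated subgroup $H$ of $G$. For $p\ge7$ some of these groups have $[G',\gamma_3]\ne1$.
\end{theorem}

The reason for the failure of the conjecture is visible in class $4$. Let $p\ge5$, let $G$ be a $p$-group of class $4$, and regard $G$ as a Lie ring, as in Section~\ref{sec:lie}. By Proposition~\ref{prop:crit}, the question is decided by certain inner mappings $\sigma_u$, $u\in G$, and in class $4$ the formulas of Lemma~\ref{lem:series} and \eqref{eq:sigmaLie} reduce to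
\[
x\circ y=x+y+\tfrac1{12}\bigl([x,[x,y]]+[y,[y,x]]\bigr),\qquad y\sigma_u=y+\tfrac12[u,[u,y]].
\]
The map $\sigma_u$ is additive. It fixes every element of $\gamma_3$, and it changes each entry of a product $[z,[x,y]]$ by an element of $\gamma_3$, which changes the product by an element of $\gamma_5=0$. So $\sigma_u$ preserves $\circ$. The condition of being automorphic therefore begins in weight $5$, whereas $G''$ begins in weight $4$, with elements such as $[[a,b],[a,c]]$. With only two generators $a,b$ this gap closes: $\gamma_2$ is spanned by $[a,b]$ modulo $\gamma_3$, so $[\gamma_2,\gamma_2]\subseteq[\gamma_2,\gamma_3]\subseteq\gamma_5$. This is the pattern of Corollary~\ref{cor:counter} and Theorem~\ref{thm:two}; their proofs use no Lie rings and apply to all groups of odd order.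

We write $x^g=g^{-1}xg$ and $[x,y]=x^{-1}y^{-1}xy$, and we use the identities
\begin{equation}\label{eq:comm}
[xy,z]=[x,z]^y[y,z],\qquad [x,yz]=[x,z][x,y]^z,
\end{equation}
and the inclusion $[\gamma_i,\gamma_j]\le\gamma_{i+j}$.

\section{Midpoints and a criterion}\label{sec:mid}

The square root in \eqref{eq:baer} hides the symmetries of the operation. They become visible once $x\circ y$ is characterized by an equation without roots. Call a group \emph{uniquely $2$-divisible} if squaring is a bijection, and for elements $a,b$ of such a group put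
\[
a\#b=a(a^{-1}b)^{1/2}.
\]
The equation $ma^{-1}m=b$ is equivalent to $(a^{-1}m)^2=a^{-1}b$, so
\begin{equation}\label{eq:char}
a\#b\ \text{ is the unique element $m$ with }\ ma^{-1}m=b .
\end{equation}
If $a$ and $b$ commute, then $a\#b=(ab)^{1/2}$. We call $a\#b$ the \emph{midpoint} of $a$ and $b$.

\begin{lemma}\label{lem:mid}
In a uniquely $2$-divisible group,
\[
\text{\rm(i) } a\#b=b\#a,\qquad \text{\rm(ii) } (gah)\#(gbh)=g(a\#b)h,\qquad \text{\rm(iii) } a^{-1}\#b^{-1}=(a\#b)^{-1}.
\]
\end{lemma}

\begin{proof}
Let $ma^{-1}m=b$. Solving for $a$ gives $mb^{-1}m=a$; next, $(gmh)(gah)^{-1}(gmh)=gbh$; and inverting gives $m^{-1}am^{-1}=b^{-1}$. Now apply \eqref{eq:char}.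
\end{proof}

Since $[y,x]=(xy)^{-1}yx$, the definition \eqref{eq:baer} reads
\begin{equation}\label{eq:circmid}
x\circ y=(xy)\#(yx).
\end{equation}

\begin{lemma}\label{lem:basic}
Let $G$ and $W$ be finite groups of odd order.
\begin{enumerate}
\item[\rm(a)] $(G,\circ)$ is a commutative loop with identity $1$.
\item[\rm(b)] $x^{-1}\circ y^{-1}=(x\circ y)^{-1}$.
\item[\rm(c)] Group homomorphisms $G\to W$ preserve $\circ$, and on $G\times W$ the operation $\circ$ is computed componentwise.
\item[\rm(d)] If $\varphi\colon(G,\circ)\to(W,\circ)$ is a loop homomorphism, then $(x^n)\varphi=(x\varphi)^n$ for all $n\in\mathbb Z$.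
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Commutativity is Lemma~\ref{lem:mid}(i), and $x\circ1=x$. By \eqref{eq:char}, $x\circ y=m$ means $my^{-1}x^{-1}m=yx$. Multiplying by $y^{-1}$ on the left and by $m^{-1}x$ on the right and then inverting, we obtain the equivalent equation $ym^{-1}y=x^{-1}mx^{-1}$. For given $x$ and $m$ it has the unique solution $y=m\#(x^{-1}mx^{-1})$.

(b) We have $x^{-1}\circ y^{-1}=(yx)^{-1}\#(xy)^{-1}=(x\circ y)^{-1}$ by Lemma~\ref{lem:mid}(iii) and (i).

(c) Square roots are unique, so homomorphisms preserve them, and they are taken componentwise in a product.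

(d) From $1\varphi\circ1\varphi=1\varphi$ we get $1\varphi=1$. Since $x^{n+1}=x^n\circ x$ in both groups, the claim follows for $n\ge0$ by induction, and exponents only matter modulo $|G|\,|W|$.
\end{proof}

From now on $L_x$ denotes the translation $y\mapsto x\circ y$ of $(G,\circ)$; these maps generate $\operatorname{Mlt}(G,\circ)$. To control the stabilizer of $1$, we split each $L_x$ into a factor that fixes $1$ and a factor of the form $z\mapsto gzh$. Define
\[
yP_x=xyx,\qquad y\sigma_u=y^u\#y^{u^{-1}} .
\]
Thus $\sigma_u$ is the average of conjugation by $u$ and conjugation by $u^{-1}$. In class $2$ these conjugates are $y[y,u]$ and $y[y,u]^{-1}$, and $\sigma_u$ is the identity.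

\begin{lemma}\label{lem:factor}
For all $x,u\in G$ we have $P_x=L_xL_{x^{-1}}^{-1}$ and $L_{u^2}=\sigma_uP_u$. Consequently $\sigma_u=L_{u^2}L_{u^{-1}}L_u^{-1}\in\operatorname{Inn}(G,\circ)$.
\end{lemma}

\begin{proof}
By \eqref{eq:circmid}, $x^{-1}\circ(xyx)=(yx)\#(xy)=x\circ y$, that is, $P_xL_{x^{-1}}=L_x$. By Lemma~\ref{lem:mid}(ii),
\[
yL_{u^2}=(u^2y)\#(yu^2)=u\bigl((uyu^{-1})\#(u^{-1}yu)\bigr)u=y\sigma_uP_u .
\]
Finally $1\sigma_u=1\#1=1$.
\end{proof}

\begin{proposition}\label{prop:crit}
The loop $(G,\circ)$ is automorphic if and only if $\sigma_u\in\operatorname{Aut}(G,\circ)$ for every $u\in G$.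
\end{proposition}

\begin{proof}
The condition is necessary by Lemma~\ref{lem:factor}. Suppose that it holds, and let $S=\langle\sigma_u:u\in G\rangle\le\operatorname{Aut}(G,\circ)$ and $\Pi=\langle P_x:x\in G\rangle$. For $\varphi\in\operatorname{Aut}(G,\circ)$ we have $\varphi^{-1}L_x\varphi=L_{x\varphi}$ and $x^{-1}\varphi=(x\varphi)^{-1}$, so $\varphi^{-1}P_x\varphi=P_{x\varphi}$ by Lemma~\ref{lem:factor}. Hence $S$ normalizes $\Pi$, and $S\Pi$ is a group. Every element of $G$ is a square $u^2$, so $S\Pi$ contains all translations $L_{u^2}=\sigma_uP_u$ and therefore $\operatorname{Mlt}(G,\circ)$. Let $s\pi$ be an inner mapping, with $s\in S$ and $\pi\in\Pi$. Since $s$ fixes $1$, so does $\pi$. But $\pi$ has the form $z\mapsto gzh$, so $gh=1$, and $\pi$ is an inner automorphism of the group $G$. By Lemma~\ref{lem:basic}(c), $\pi$ and hence $s\pi$ are automorphisms of $(G,\circ)$.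
\end{proof}

\begin{corollary}\label{cor:sub}
Let $G$ and $W$ be finite groups of odd order.
\begin{enumerate}
\item[\rm(a)] If $\iota\colon(G,\circ)\to(W,\circ)$ is an injective loop homomorphism and $(W,\circ)$ is automorphic, then $(G,\circ)$ is automorphic.
\item[\rm(b)] $(G\times W,\circ)$ is automorphic if and only if $(G,\circ)$ and $(W,\circ)$ are.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) We have $L_x\iota=\iota L_{x\iota}$ and therefore $L_x^{-1}\iota=\iota L_{x\iota}^{-1}$. Since $\iota$ preserves powers, the formula for $\sigma_u$ in Lemma~\ref{lem:factor} gives $\sigma_u\iota=\iota\sigma_{u\iota}$. As $\sigma_{u\iota}$ is an automorphism of $(W,\circ)$,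
\[
(x\circ y)\sigma_u\iota=(x\iota\circ y\iota)\sigma_{u\iota}=x\iota\sigma_{u\iota}\circ y\iota\sigma_{u\iota}=(x\sigma_u\circ y\sigma_u)\iota .
\]
Since $\iota$ is injective, the permutation $\sigma_u$ preserves $\circ$, and Proposition~\ref{prop:crit} applies.

(b) Both $\circ$ and $\sigma_{(u,w)}=\sigma_u\times\sigma_w$ are componentwise.
\end{proof}

In (a) the map $\iota$ need not be a group homomorphism. This freedom is what proves Theorem~\ref{thm:suff}.

\section{Metabelian groups}\label{sec:meta}

In a metabelian group the maps $\sigma_u$ preserve even the group multiplication.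

\begin{proof}[Proof of Theorem~\ref{thm:meta}]
Let $G'$ be abelian and $u\in G$. Since $y^u=y[y,u]$ and $y^{u^{-1}}=y[y,u^{-1}]$, and since the two commutators commute, Lemma~\ref{lem:mid}(ii) gives
\[
y\sigma_u=y\,\delta(y),\qquad \delta(y)=\bigl([y,u]\,[y,u^{-1}]\bigr)^{1/2}\in G' .
\]
By \eqref{eq:comm}, $[xy,u^{\pm1}]=[x,u^{\pm1}]^y[y,u^{\pm1}]$. In the abelian group $G'$ we may rearrange factors, and the square root is an automorphism that commutes with conjugation. So $\delta(xy)=\delta(x)^y\delta(y)$, and
\[
(x\sigma_u)(y\sigma_u)=x\,\delta(x)\,y\,\delta(y)=xy\,\delta(x)^y\delta(y)=(xy)\sigma_u .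
\]
Thus the permutation $\sigma_u$ is an automorphism of the group $G$, hence of $(G,\circ)$, and Proposition~\ref{prop:crit} applies.
\end{proof}

\begin{remark}
The theorem can also be reduced to the known split case by the Kaloujnine--Krasner embedding. Let $A\trianglelefteq G$ and $B=G/A$ be abelian, let $B$ act on the group $A^B$ of functions $B\to A$ by $({}^bf)(x)=f(xb)$, and let $W=A^B\rtimes B$ with $(f,b)(f',b')=(f\cdot{}^bf',bb')$. For a transversal $\tau\colon B\to G$ put $f_g(x)=\tau(x)\,g\,\tau(x\bar g)^{-1}\in A$, where $\bar g=gA$. Then $f_{gg'}(x)=f_g(x)f_{g'}(x\bar g)$, so $g\mapsto(f_g,\bar g)$ is a homomorphism from $G$ to the split metabelian group $W$ of odd order. Its kernel is trivial, and Corollary~\ref{cor:sub}(a) applies.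
\end{remark}

\section{A metabelian double and the counterexample}\label{sec:double}

A metabelian group has $[G',\gamma_3]\le G''=1$, so Theorem~\ref{thm:suff} contains Theorem~\ref{thm:meta}. We deduce it from Theorem~\ref{thm:meta} by embedding the loop $(G,\circ)$ into the loop of a metabelian group. If $G$ is not metabelian, no group embedding can do this, so we need a loop homomorphism of another kind. Lemma~\ref{lem:basic}(b) supplies one: inversion is an automorphism of $(G,\circ)$, and hence $x\mapsto(x,x^{-1})$ is a homomorphism $(G,\circ)\to(G\times G,\circ)$. Its image lies in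
\[
K=\{(g,h)\in G\times G: gh\in G'\},
\]
the kernel of the homomorphism $(g,h)\mapsto ghG'$ from $G\times G$ to $G/G'$. The image of $G$ is ``antidiagonal'', while $K''$ will turn out to be diagonal. So $K''$ can be factored out without loss of injectivity.

\begin{example}\label{ex:ut5}
Let $p$ be an odd prime, $J$ the ring of strictly upper triangular $5\times5$ matrices over $\mathbb F_p$, and $G=1+J=UT_5(\mathbb F_p)$, of order $p^{10}$. From $(1+X)(1+Y)=(1+Y)(1+X)+XY-YX$ we obtain
\begin{equation}\label{eq:matcomm}
[1+X,1+Y]=1+(1+X)^{-1}(1+Y)^{-1}(XY-YX).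
\end{equation}
Hence $\gamma_i\le1+J^i$, and $\gamma_5=1$. With the matrix units $E_{ij}$, \eqref{eq:matcomm} gives
\[
a=[1+E_{12},1+E_{23}]=1+E_{13},\qquad a_1=[1+E_{34},1+E_{45}]=1+E_{35},
\]
and $e=[a,a_1]=1+E_{15}\ne1$. So $G''\ne1$, and $G$ has class exactly $4$.

Now pass to $K$. The commutator of $(1+E_{12},1-E_{12})$ and $(1+E_{23},1-E_{23})$ is $(a,a)$, because the two signs cancel, and in the same way $(a_1,a_1)\in K'$. The element of $K''$ that corresponds to $e$ is therefore $[(a,a),(a_1,a_1)]=(e,e)$. The image of $e$ under $x\mapsto(x,x^{-1})$ is $(e,e^{-1})$, which is not a power of $(e,e)$ because $p$ is odd. It is still a commutator, $(e,e^{-1})=[(a,a^{-1}),(a_1,a_1)]$, but the proof below shows that $(a,a^{-1})\notin K'$, since $a\not\equiv a^{-1}$ modulo $\gamma_3$.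
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:suff}]
Assume $[G',\gamma_3]=1$. The three subgroups lemma states that for subgroups $X,Y,Z$ of a group, $[[X,Y],Z]=[[Y,Z],X]=1$ implies $[[Z,X],Y]=1$. With $X=Z=G'$ and $Y=G$ both hypotheses say $[\gamma_3,G']=1$, and the conclusion is $G''\le Z(G)$. Therefore
\[
D=\{(e,e):e\in G''\}
\]
is a central subgroup of $K$.

\emph{The group $K/D$ is metabelian.} By \eqref{eq:comm}, the class of $[g,g_1]$ modulo $\gamma_3$ is multiplicative in each variable and depends only on $gG'$ and $g_1G'$. If $(g,h),(g_1,h_1)\in K$, then $h\equiv g^{-1}$ and $h_1\equiv g_1^{-1}$ modulo $G'$, so $[h,h_1]\equiv[g,g_1]$ modulo $\gamma_3$. Hence $K'$ is contained in the subgroup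
\[
S=\{(a,ac):a\in G',\ c\in\gamma_3\}.
\]
Let $(a,ac),(a_1,a_1c_1)\in S$. By hypothesis $c$ and $c_1$ are central in $G'$, so $[ac,a_1c_1]=[a,a_1]$, and the commutator of the two pairs lies in $D$. Thus $K''\le S'\le D$.

\emph{The embedding.} By Lemma~\ref{lem:basic}(b) and (c), the map $\iota\colon x\mapsto(x,x^{-1})D$ is a homomorphism $(G,\circ)\to(K/D,\circ)$. If $x\iota=y\iota$, then $x=ye$ and $x^{-1}=y^{-1}e$ for some central $e$. The first equation gives $x^{-1}=y^{-1}e^{-1}$, so $e^2=1$, and $e=1$ because $|G|$ is odd. Thus $\iota$ is injective.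

The loop $(K/D,\circ)$ is automorphic by Theorem~\ref{thm:meta}, and so is $(G,\circ)$ by Corollary~\ref{cor:sub}(a). If $G$ has class at most $4$, then $[G',\gamma_3]\le\gamma_5=1$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:counter}]
By Example~\ref{ex:ut5}, $G=UT_5(\mathbb F_p)$ has class $4$ and is not metabelian, and by Theorem~\ref{thm:suff} its loop is automorphic. Let $H=\langle a,b,c\rangle$ with
\[
a=1+E_{12}+E_{34},\qquad b=1+E_{23},\qquad c=1+E_{45}.
\]
Here $a^{-1}=1-E_{12}-E_{34}$, and \eqref{eq:matcomm} gives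
\[
[a,b]=1+a^{-1}b^{-1}(E_{13}-E_{24})=1+E_{13}-E_{24}+E_{14},\qquad [a,c]=1+E_{35}.
\]
For $X=E_{13}-E_{24}+E_{14}$ and $Y=E_{35}$ we have $XY-YX=E_{15}$, so $[[a,b],[a,c]]=1+E_{15}\ne1$. Thus $H$ is not metabelian, its class is exactly $4$, and $(H,\circ)$ is automorphic by Theorem~\ref{thm:suff}.
\end{proof}

\section{Two-generated subgroups}\label{sec:two}

An automorphism of $(G,\circ)$ preserves powers. For the maps $\sigma_u$ this alone imposes a strong condition on $G$.

\begin{lemma}\label{lem:B}
If $(G,\circ)$ is automorphic, then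
\begin{equation}\label{eq:B}
[y,v]\ \text{ commutes with }\ [y,v]^{y^i}\qquad\text{for all } y,v\in G \text{ and } i\in\mathbb Z .
\end{equation}
\end{lemma}

\begin{proof}
Fix $y,u\in G$ and put $a=y^u$, $b=y^{u^{-1}}$, $h=(a^{-1}b)^{1/2}$ and $h_i=h^{a^i}$ for $i\in\mathbb Z$. Then $y\sigma_u=ah$ and $b=ah^2$. By Lemma~\ref{lem:basic}(d), $(ah)^n=y^n\sigma_u=a^n\#b^n$, that is, $(ah)^na^{-n}(ah)^n=b^n$. Moving all factors $a$ to the left, we have $(ah)^n=a^nh_{n-1}\cdots h_1h_0$ and $b^n=a^nh_{n-1}^2\cdots h_1^2h_0^2$. So
\begin{equation}\label{eq:Hn}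
(h_{n-1}\cdots h_1h_0)^2=h_{n-1}^2\cdots h_1^2h_0^2\qquad(n\ge1).
\end{equation}
For $n=2$ this reads $h_1h_0h_1h_0=h_1h_1h_0h_0$, so $h_0$ and $h_1$ commute. In general, let $n\ge2$ and suppose that $h_i,h_j$ commute whenever $|i-j|\le n-2$. Then $h_1,\dots,h_{n-2}$ commute with each other and with $h_0$ and $h_{n-1}$. With $M=h_{n-2}\cdots h_1$, equation \eqref{eq:Hn} becomes $M^2h_{n-1}h_0h_{n-1}h_0=M^2h_{n-1}^2h_0^2$, so $h_0$ and $h_{n-1}$ commute. Conjugating by powers of $a$, we see that $h_i,h_j$ commute for $|i-j|=n-1$. By induction all $h_i$ commute, and so do all $h_i^2=(h^2)^{a^i}$.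

Conjugation by $u^{-1}$ sends $a$ to $y$ and $h^2=a^{-1}b$ to $y^{-1}u^2yu^{-2}=[y,u^{-2}]$. Every $v\in G$ has the form $u^{-2}$.
\end{proof}

\begin{example}
Not every loop $(G,\circ)$ is automorphic. In $GL_3(\mathbb F_7)$ let $y=\operatorname{diag}(1,2,1)$, of order $3$, let $U=UT_3(\mathbb F_7)$, and let $G=U\langle y\rangle$, of order $3\cdot7^3$. Conjugation by $y$ multiplies $E_{12}$ by $2$ and $E_{23}$ by $4$. For $v=1+E_{12}+E_{23}$ we get, modulo the center of $U$, $k=[y,v]=(v^{-1})^yv\equiv1-E_{12}-3E_{23}$ and $k^y\equiv1-2E_{12}-12E_{23}$. By \eqref{eq:matcomm}, $[k,k^y]=1+(12-6)E_{13}\ne1$, so \eqref{eq:B} fails.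
\end{example}

Condition \eqref{eq:B} passes to subgroups and quotients, so Theorem~\ref{thm:two} will follow once we show that a $2$-generated group of odd order satisfying \eqref{eq:B} is metabelian. If $H=\langle y,v\rangle$, then $H'$ is generated by the conjugates of the single commutator $k=[y,v]$, and we must show that $k$ commutes with $k^g$ for \emph{all} $g\in H$, while \eqref{eq:B} covers only powers of $y$. Changing the generating pair lets us reach every coset $gH'$. To pass from one element of a coset to all of them we need $H''$ to be central in $H'$. We first treat this case and then show that a minimal counterexample falls under it.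

\begin{lemma}\label{lem:step2}
Let $H=\langle y,v\rangle$ satisfy \eqref{eq:B} and $[H'',H']=1$. Then $H$ is metabelian.
\end{lemma}

\begin{proof}
Let $k=[y,v]$. Since $[k^{g_1},k^{g_2}]$ is conjugate to $[k,k^{g_2g_1^{-1}}]$, it suffices to show $[k,k^g]=1$ for all $g\in H$. For $e\in H'$ we have $k^{ge}=k^g[k^g,e]$ with $[k^g,e]\in H''$, which $k$ centralizes. So whether $k$ and $k^g$ commute depends only on the coset $gH'$.

Let $g\equiv y^iv^j$ modulo $H'$. If $(i,j)=(0,0)$, we may take $g=1$. Otherwise write $(i,j)=d(r,s)$ with $\gcd(r,s)=1$. Start from the pair $(w_1,w_2)=(y,v)$ and apply moves $w_1\mapsto w_1w_2^{\varepsilon}$ and $w_2\mapsto w_2w_1^{\varepsilon}$ with $\varepsilon=\pm1$. By \eqref{eq:comm},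
\[
[w_1w_2^\varepsilon,w_2]=[w_1,w_2]^{w_2^\varepsilon},\qquad [w_1,w_2w_1^\varepsilon]=[w_1,w_2]^{w_1^\varepsilon},
\]
so $[w_1,w_2]$ remains conjugate to $k$. On the $2\times2$ integer matrix whose rows record the exponents of $y$ and $v$ in $w_1$ and $w_2$ modulo $H'$, the moves add $\pm$ one row to the other. These row operations generate $SL_2(\mathbb Z)$, and $(r,s)$ is the first row of a matrix in $SL_2(\mathbb Z)$. So we reach a pair with $w_1\equiv y^rv^s$ modulo $H'$ and $[w_1,w_2]=k^f$ for some $f\in H$. By \eqref{eq:B} for this pair, $k^f$ commutes with $k^{fw_1^d}$, so $k$ commutes with $k^{fw_1^df^{-1}}$. Since $fw_1^df^{-1}\equiv w_1^d\equiv g$ modulo $H'$, we get $[k,k^g]=1$.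
\end{proof}

The lemma fails for three generators: the group $H$ in the proof of Corollary~\ref{cor:counter} satisfies \eqref{eq:B} by Lemma~\ref{lem:B}, and $[H'',H']\le\gamma_6(H)=1$.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
The second statement follows from the first and Theorem~\ref{thm:meta}. Suppose that the first fails. By Lemma~\ref{lem:B} there is a $2$-generated non-metabelian group of odd order satisfying \eqref{eq:B}; let $H$ be one of least order. By the Feit--Thompson theorem $H$ is solvable, so a minimal normal subgroup $N$ of $H$ is an elementary abelian $p$-group for some prime $p$, and it is an irreducible $\mathbb F_pH$-module under conjugation. By minimality $H/N$ is metabelian, so $1\ne H''\le N$ and $H''=N$. By Lemma~\ref{lem:step2}, $H'$ does not centralize $N$. We derive a contradiction in three steps: we split $H$ over $N$, so that \eqref{eq:B} becomes a linear identity on $N$, and then we read this identity on the eigenspaces of the derived subgroup of the complement.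

\emph{Step 1: $H=N\rtimes M$, and $M'$ acts on $N$ nontrivially through an abelian $p'$-group.} Let $C=C_H(N)\ge N$. A normal $p$-subgroup of $H/C$ has nonzero fixed points on $N$, and these form a submodule, hence all of $N$; since $H/C$ acts faithfully, such a subgroup is trivial. The group $H'C/C$ is normal in $H/C$, and it is abelian because $H''=N\le C$. Its Sylow $p$-subgroup is then normal in $H/C$, hence trivial, so $H'C/C$ is an abelian $p'$-group.

Let $R/N$ be the subgroup of all $p'$-elements of the abelian group $H'/N$. Then $R\trianglelefteq H$. The group $H'C/RC$ is a quotient of the $p$-group $H'/R$ and of the $p'$-group $H'C/C$, so $RC=H'C$, and $R$ does not centralize $N$. By the Schur--Zassenhaus theorem $N$ has a complement $T$ in $R$, and all complements are conjugate in $R=TN$, hence under $N$. Since $N$ is abelian, $C_N(T)=C_N(R)$; this subgroup is normal in $H$ and different from $N$, so $C_N(T)=1$. Let $M=N_H(T)$. For $g\in H$ the complement $T^g$ equals $T^n$ for some $n\in N$, so $gn^{-1}\in M$ and $H=MN$ (the Frattini argument). Moreover $[M\cap N,T]\le T\cap N=1$,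 so $M\cap N\le C_N(T)=1$. Thus $H=N\rtimes M$ with $M\cong H/N$ metabelian. Since $H'\le NM'$ and $N$ centralizes $N$, the group $M'$ acts nontrivially on $N$, through $M'C/C\le H'C/C$.

\emph{Step 2: the linear identity.} Let $y,v\in M$ be arbitrary and $c=[y,v]$, so that $v^{-1}yv=yc$. Write $N$ additively as a right $M$-module, $ng=n^g$. For $n\in N$,
\[
k=[y,vn]=y^{-1}n^{-1}(yc)n=c\cdot m\ \text{ with }\ m=n(1-yc),\qquad k^y=c^y\cdot(my).
\]
We compute $kk^y=cc^y\cdot(mc^y+my)$ and $k^yk=c^yc\cdot(myc+m)$. The elements $c$ and $c^y$ of $M'$ commute, and $k$ and $k^y$ commute by \eqref{eq:B}. Hence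
\begin{equation}\label{eq:lin}
m(c^y-1)=my(c-1)\qquad\text{for } m=n(1-yc).
\end{equation}
This is linear in $n$, so it holds for all $n$ in $V=N\otimes_{\mathbb F_p}\overline{\mathbb F}_p$. An abelian $p'$-group of operators on $V$ is simultaneously diagonalizable, so $V=\bigoplus_\chi V_\chi$, where $\chi$ runs over homomorphisms $M'\to\overline{\mathbb F}_p^{\,\times}$ and $V_\chi=\{w:we=\chi(e)w\text{ for all }e\in M'\}$. For $g\in M$ we have $V_\chi g=V_{\chi^g}$ with $\chi^g(e)=\chi(geg^{-1})$, and $\chi\mapsto\chi^g$ is a right action of $M$.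

\emph{Claim: if $V_\chi\ne0$ and $\chi^y\ne\chi$, then $\chi(c)=1$.} The orbit of $\chi$ under $\langle y\rangle$ has odd length at least $3$, so $\chi,\chi^y,\chi^{y^2}$ are distinct. Take $n=w\in V_\chi$, $w\ne0$, and $\mu=\chi^y(c)$, so that $m=w-\mu\,wy$. The element $c^y$ acts on $w$ as $\chi^{y^{-1}}(c)$ and on $wy$ as $\chi(c)$. So the left side of \eqref{eq:lin} is
\[
\bigl(\chi^{y^{-1}}(c)-1\bigr)w-\mu\bigl(\chi(c)-1\bigr)wy,
\]
while the right side lies in $V_{\chi^y}\oplus V_{\chi^{y^2}}$. Comparing components in $V_\chi$ gives $\chi^{y^{-1}}(c)=1$. The character $\chi^y$ satisfies the same hypotheses as $\chi$, and for it the conclusion reads $\chi(c)=1$.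

\emph{Step 3: the contradiction.} Since $M'$ is generated by commutators, we can choose $y,v\in M$ such that $c=[y,v]$ acts nontrivially on $N$. Then there is $\chi$ with $V_\chi\ne0$ and $\lambda=\chi(c)\ne1$. The claim, applied to the pair $(y,v)$ and to the pair $(v,y)$ with commutator $c^{-1}$, shows that $\chi^y=\chi=\chi^v$. So $y$ and $v$ act on $V_\chi$, both $c$ and $c^y$ act there as the scalar $\lambda$, and \eqref{eq:lin} divided by $\lambda-1$ says $(1-\lambda y)(1-y)=0$ on $V_\chi$. Hence the nonempty set $E$ of eigenvalues of $y$ on $V_\chi$ lies in $\{1,\lambda^{-1}\}$. On the other hand $v^{-1}yv=yc$ acts as $\lambda y$, so $\lambda E=E$. As $\lambda$ has odd order at least $3$, this forces $|E|\ge3$, a contradiction.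
\end{proof}

\section{The loop in terms of the Lie ring}\label{sec:lie}

We turn to Theorem~\ref{thm:lazard}. If $p\le5$, the class is at most $4$, the commutator conditions hold because $\gamma_5=1$, and the loop is automorphic by Theorem~\ref{thm:suff}. So let $p\ge7$, and let $G$ be a $p$-group of class $c<p$. The bound $c<p$ is used twice: it makes $G$ a Lie ring, and it allows us to separate the homogeneous components of an identity.

\subsection*{The Lazard correspondence}
We recall the facts that we need; see \cite[Ch.~9--10]{khukhro}. Let $\mathbb Z_{(p)}$ be the ring of rational numbers with denominator prime to $p$; every finite abelian $p$-group is a $\mathbb Z_{(p)}$-module, and additive maps between such groups are $\mathbb Z_{(p)}$-linear. The components of degree less than $p$ of the Baker--Campbell--Hausdorff series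
\[
\beta(X,Y)=X+Y+\tfrac12[X,Y]+\tfrac1{12}\bigl([X,[X,Y]]+[Y,[Y,X]]\bigr)+\cdots
\]
are $\mathbb Z_{(p)}$-combinations of Lie monomials. A nilpotent Lie algebra $L$ over $\mathbb Z_{(p)}$ of class $c<p$ becomes a group under $x*y=\beta(x,y)$, in which
\[
x^n=nx,\qquad g*x*g^{-1}=\sum_{k<c}\frac{\operatorname{ad}_g^k\,x}{k!},\qquad \operatorname{ad}_g\,x=[g,x],
\]
and Lie homomorphisms are group homomorphisms. This construction matches the Lie rings of $p$-power order and class $c<p$ with the finite $p$-groups of class $c$; subgroups are the same subsets as subrings, and normal subgroups are the same as ideals. We identify $G$ with its Lie ring $L$.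

\begin{lemma}\label{lem:commcorr}
For normal subgroups $I,J$ of $G$, the subgroup generated by the group commutators of $I$ with $J$ equals the additive span of the Lie brackets of $I$ with $J$.
\end{lemma}

\begin{proof}
Let $D=\operatorname{ad}_g$. Then $g*x*g^{-1}-x=UDx$ with $U=\sum_{k<c}D^k/(k+1)!$, which is the identity plus a nilpotent operator, hence bijective. So $g$ and $x$ commute in the group if and only if $[g,x]=0$. The same holds in $L/N$ for every ideal $N$, and the group of $L/N$ is $G/N$. The first set in the lemma is the smallest normal subgroup modulo which $I$ and $J$ commute in the group, and the second is the smallest ideal modulo which they commute in the Lie ring.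
\end{proof}

By induction the lower central series of $G$ and $L$ coincide. The lemma applies equally to each subgroup $H$, and three elements generate the same set as a subgroup and as a subring. So the conditions in Theorem~\ref{thm:lazard} may be read in $L$.

\begin{lemma}\label{lem:V}
Let $a_0,\dots,a_{p-1}$ be elements of a finite abelian $p$-group with $\sum_kn^ka_k=0$ for $n=0,1,\dots,p-1$. Then all $a_k$ are $0$.
\end{lemma}

\begin{proof}
The Vandermonde determinant $\det(n^k)$ is a product of differences of integers in $\{0,\dots,p-1\}$, so the matrix is invertible over $\mathbb Z_{(p)}$.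
\end{proof}

\subsection*{Series for the midpoint and the loop operation}

\begin{lemma}\label{lem:series}
\begin{enumerate}
\item[\rm(a)] There is a Lie polynomial $\Phi(X,Y)$ over $\mathbb Z_{(p)}$ with $(s+d)\#(s-d)=\Phi(s,d)$ for all $s,d\in L$, such that $\Phi-X$ is a combination of monomials of odd total degree at least $3$ and even degree at least $2$ in $Y$.
\item[\rm(b)] We have $x\circ y=\Psi(x,y)$ with $\Psi=X+Y+\Psi_3+\Psi_5+\cdots$, where $\Psi_j$ is a homogeneous Lie polynomial of odd degree $j$ over $\mathbb Z_{(p)}$ and $\Psi_3=\frac1{12}([X,[X,Y]]+[Y,[Y,X]])$.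
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $F$ be the free nilpotent Lie algebra of class $c$ over $\mathbb Z_{(p)}$ on $X,Y$. The group $(F,*)$ is uniquely $2$-divisible because $x*x=2x$. Put $\Phi=(X+Y)\#(X-Y)\in F$; the homomorphism $X\mapsto s$, $Y\mapsto d$ gives the formula in $L$. By Lemma~\ref{lem:mid}(i) and (iii) in $F$, $\Phi(X,-Y)=\Phi(X,Y)$ and $\Phi(-X,-Y)=-\Phi(X,Y)$. Since $2$ is invertible, the component of $\Phi$ of degree $i$ in $X$ and $j$ in $Y$ vanishes unless $j$ is even and $i+j$ is odd. The components with $j=0$ add up to $\Phi(X,0)=X\#X=X$.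

(b) Write $\beta(X,Y)=s+d$, where $s$ is the sum of the components of odd degree and $d$ of even degree. Since $y*x=(x^{-1}*y^{-1})^{-1}$, we have $\beta(Y,X)=-\beta(-X,-Y)=s-d$, and \eqref{eq:circmid} gives $\Psi=\Phi(s,d)$. Each monomial in $\Phi(s,d)-s$ has an odd number of entries $s$ and an even number, at least two, of entries $d$. As $d$ starts in degree $2$, it contributes only odd degrees $\ge5$ in $X,Y$.
\end{proof}

Write $\{z,x,y\}=[z,[x,y]]$ for the \emph{triple product}. By the Jacobi identity every Lie monomial is an integer combination of monomials $[a_1,[a_2,[\dots,a_n]]]$ in the same letters, and for odd $n$ such a monomial is the iterated triple product $\{a_1,a_2,\{a_3,a_4,\dots\}\}$. Lemma~\ref{lem:series}(b) therefore gives: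
\begin{equation}\label{eq:tripleaut}
\text{an additive bijection of $L$ that preserves $\{z,x,y\}$ is an automorphism of $(G,\circ)$.}
\end{equation}

Fix $u\in L$, let $D=\operatorname{ad}_u$, and put $C_u=\sum_{2k<c}D^{2k}/(2k)!$ and $S_u=\sum_{2k+1<c}D^{2k+1}/(2k+1)!$. Then $y^{u^{-1}}=C_uy+S_uy$ and $y^u=C_uy-S_uy$, so by Lemma~\ref{lem:series}(a)
\begin{equation}\label{eq:sigmaLie}
y\sigma_u=\Phi(C_uy,S_uy)=C_uy+\sum_{3\le j\le c,\ j\text{ odd}}\theta_j(y),
\end{equation}
where $\theta_j(y)$ is the component of $\Phi$ of total degree $j$ evaluated at $(C_uy,S_uy)$. Thus $\theta_j(ny)=n^j\theta_j(y)$ for $n\in\mathbb Z$, and $\theta_j(y)\in\gamma_5$ because $S_uy\in\gamma_2$ enters at least twice.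

\subsection*{A necessary identity}
By \eqref{eq:tripleaut} and \eqref{eq:sigmaLie}, one expects the loop to be automorphic when $C_u=1+\frac12D^2+\cdots$ preserves the triple product, and to lowest order in $u$ this says that $D^2$ is a derivation of the triple product. Since $D$ is a derivation of the bracket,
\begin{align*}
D^2\{z,x,y\}&-\{D^2z,x,y\}-\{z,D^2x,y\}-\{z,x,D^2y\}\\
&=2\bigl(\{Dz,Dx,y\}+\{Dz,x,Dy\}+\{z,Dx,Dy\}\bigr)=2\bigl([Dz,D[x,y]]+[z,[Dx,Dy]]\bigr).
\end{align*}
As $2$ is invertible, $\operatorname{ad}_u^2$ is a derivation of the triple product for every $u$ if and only if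
\begin{equation}\label{eq:star}
\bigl[[u,z],[u,[x,y]]\bigr]+\bigl[z,[[u,x],[u,y]]\bigr]=0\qquad(u,x,y,z\in L).
\end{equation}

\begin{proposition}\label{prop:nec}
If $(G,\circ)$ is automorphic, then $L$ satisfies \eqref{eq:star}.
\end{proposition}

\begin{proof}
Each step scales a variable by an integer $n$ and applies Lemma~\ref{lem:V}; all exponents of $n$ are at most $c<p$. The automorphism $\sigma_u$ preserves powers, so $(ny)\sigma_u=n(y\sigma_u)$, and \eqref{eq:sigmaLie} gives $\sum_jn^j\theta_j(y)-n\sum_j\theta_j(y)=0$ for all $n$. Hence all $\theta_j$ vanish, and $\sigma_u=C_u$ is additive. The coefficient of $n^3$ in $C_u\Psi(nx,ny)=\Psi(nC_ux,nC_uy)$ gives $C_u\Psi_3(x,y)=\Psi_3(C_ux,C_uy)$. Replacing $x$ by $nx$ and taking the coefficient of $n^2$, we find that $C_u$ preserves $[x,[x,y]]$. Replacing $x$ by $x+z$, we find that it preserves $\Sigma(x,z;y)=[x,[z,y]]+[z,[x,y]]$. By the Jacobi identity $[x,[z,y]]-[y,[z,x]]=[z,[x,y]]$, so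
\[
\Sigma(x,z;y)-\Sigma(y,z;x)=3[z,[x,y]],
\]
and $C_u$ preserves the triple product. Finally replace $u$ by $nu$ in $C_u\{z,x,y\}=\{C_uz,C_ux,C_uy\}$. The coefficient of $n^2$ shows that $\operatorname{ad}_u^2$ is a derivation of the triple product.
\end{proof}

\section{The structure imposed by the identity}\label{sec:identity}

This section is about Lie rings only. We write $L'=\gamma_2$ and $\gamma_i$ for the lower central series of $L$.

\begin{proposition}\label{prop:equiv}
Let $L$ be a Lie ring whose additive group is uniquely $6$-divisible. Then \eqref{eq:star} holds if and only if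
\begin{equation}\label{eq:starstar}
[\gamma_2,\gamma_4]=[\gamma_3,\gamma_3]=0\ \text{ and }\ [H',\gamma_3(H)]=0\ \text{ for every $3$-generated subring $H$.}
\end{equation}
\end{proposition}

To shorten formulas we abbreviate inner brackets by juxtaposition, $ab=[a,b]$ and $abc=a(bc)=[a,[b,c]]$, and we put $\tau(a,b,c)=[[a,b],c]$. The function $\tau$ is skew in $a,b$, and its cyclic sum vanishes. We use the following principle. If a multiadditive function of $n$ arguments vanishes whenever two given arguments are equal, then it changes sign when these are exchanged. If the transpositions so obtained generate the symmetric group, the function is invariant under all even permutations; we then call it \emph{alternating}.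

\begin{proof}[Proof that \eqref{eq:starstar} implies \eqref{eq:star}]
Fix $u$ and let
\[
F(x,y,z)=[uz,u(xy)]+z[ux,uy]=[uz,u(xy)]+[z(ux),uy]+[ux,z(uy)]
\]
be the left side of \eqref{eq:star}. If two of $x,y,z$ are equal, then $u,x,y,z$ lie in a $3$-generated subring $H$ and each term lies in $[H',\gamma_3(H)]=0$. So $F$ is alternating, and $F(x,y,z)+F(y,z,x)+F(z,x,y)=3F(x,y,z)$. In this cyclic sum collect the terms in which $uy$ is one of the two outer entries:
\[
[uy,u(zx)]+[z(ux),uy]+[uy,x(uz)]=[uy,\;u(zx)-z(ux)+x(uz)]=0,
\]
because $u(zx)=[uz,x]+[z,ux]$. The terms with $uz$ and with $ux$ are obtained by cyclic permutation. So $3F=0$ and $F=0$.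
\end{proof}

\begin{proof}[Proof that \eqref{eq:star} implies \eqref{eq:starstar}]
The identity has weight $5$, and the conditions $[\gamma_2,\gamma_4]=[\gamma_3,\gamma_3]=0$ have weight $6$. We first express several products of weight $5$ through $\tau(uz,uy,w)$, then substitute an element of $L'$ for $w$ and show that everything vanishes, and finally treat three generators.

\emph{Step 1: basic consequences.} Identity \eqref{eq:star} reads
\begin{equation}\label{eq:1}
[uz,u(xy)]=\tau(ux,uy,z).
\end{equation}
Setting $x=u$ gives
\begin{equation}\label{eq:2}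
[uz,u(uy)]=0 .
\end{equation}
Replace $u$ by $u+nv$ in \eqref{eq:2}. The terms of degree $0$ and $3$ in $n$ vanish by \eqref{eq:2}, and the cases $n=\pm1$ show that the term of degree $1$ vanishes:
\begin{equation}\label{eq:2p}
[vz,u(uy)]+[uz,v(uy)]+[uz,u(vy)]=0 .
\end{equation}
Replacing $u$ by $u+v$ in \eqref{eq:star} gives $[vz,u(xy)]+[uz,v(xy)]+z[vx,uy]+z[ux,vy]=0$, and for $x=u$ this is
\begin{equation}\label{eq:3}
[uz,v(uy)]+[vz,u(uy)]+z[vu,uy]=0 .
\end{equation}

\emph{Step 2: identities with a distinguished entry $w\in L$.} Take $y=w$ in \eqref{eq:2p} and use $vuw=uvw-[uv,w]$. This gives $[vz,uuw]+2[uz,uvw]-[uz,[uv,w]]=0$, and hence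
\begin{equation}\label{eq:a}
2[uvw,uz]=-[uuw,vz]+\tau(uv,w,uz),\qquad 2[vuw,uz]=-[uuw,vz]-\tau(uv,w,uz).
\end{equation}
The vanishing of the cyclic sum of $\tau$ on $uy,w,uz$ says
\begin{equation}\label{eq:jac}
\tau(uy,w,uz)-\tau(uz,w,uy)=\tau(uy,uz,w).
\end{equation}
Identity \eqref{eq:star} with $x=w$ reads $[uyw,uz]+[zuw,uy]+[uw,z(uy)]=0$. By \eqref{eq:a},
\[
2[uyw,uz]=-[uuw,yz]+\tau(uy,w,uz),\qquad 2[zuw,uy]=-[uuw,zy]-\tau(uz,w,uy),
\]
so by \eqref{eq:jac} the first two terms add up to $\frac12\tau(uy,uz,w)$. Therefore
\begin{equation}\label{eq:4}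
[uw,z(uy)]=\tfrac12\tau(uz,uy,w).
\end{equation}
In \eqref{eq:3} with $z=w$, the first term is $\frac12\tau(uv,uy,w)$ by \eqref{eq:4}, and the third is $\tau(uv,uy,w)$. So
\begin{equation}\label{eq:5}
[vw,u(uy)]=-\tfrac32\tau(uv,uy,w).
\end{equation}
Identity \eqref{eq:2p} with $v=w$ reads $-[zw,u(uy)]+[uz,[w,uy]]+[uyw,uz]=0$. The three terms are $\frac32\tau(uz,uy,w)$ by \eqref{eq:5}, $\tau(uy,w,uz)$, and $-\frac12[uuw,yz]+\frac12\tau(uy,w,uz)$ by \eqref{eq:a}. Hence
\begin{equation}\label{eq:6}
[uuw,yz]=3\tau(uz,uy,w)+3\tau(uy,w,uz).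
\end{equation}
The left side and the first term on the right are skew in $y,z$. Adding the version with $y,z$ exchanged gives $\tau(uy,w,uz)=-\tau(uz,w,uy)$, and with \eqref{eq:jac} we obtain
\begin{equation}\label{eq:7}
2\tau(uy,w,uz)=\tau(uy,uz,w).
\end{equation}

\emph{Step 3: $[[L',L'],L']=0$.} The product $[u(zs),z(uy)]$ can be evaluated by \eqref{eq:4} in two ways. With $w=zs$ it equals $\frac12\tau(uz,uy,zs)$. With $u,z$ exchanged, $s$ in place of $y$, and $w=uy$, it equals $-[z(uy),u(zs)]=-\frac12\tau(zu,zs,uy)=\frac12\tau(uz,zs,uy)$. So $\tau(uz,uy,zs)=\tau(uz,zs,uy)$. By \eqref{eq:7} with $y,z$ exchanged and $w=zs$, also $\tau(uz,uy,zs)=2\tau(uz,zs,uy)$. Hence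
\begin{equation}\label{eq:8}
\tau(uz,uy,zs)=0 .
\end{equation}
For fixed $u$ let $B(x,y,s,t)=\tau(ux,uy,st)$. It vanishes for $x=y$, for $s=t$ and, by \eqref{eq:8}, for $x=s$. So $B$ is alternating, and $B(s,t,x,y)=B(x,y,s,t)$. By \eqref{eq:1} with $z=st$, $B(x,y,s,t)=[u(st),u(xy)]$, and this changes sign when $(x,y)$ and $(s,t)$ are exchanged. So $B=0$, that is, $\tau(ux,uy,w)=0$ for $w\in L'$. For fixed $w\in L'$ the function $\tau(ux,vy,w)$ now vanishes for $u=v$, for $u=x$ and for $v=y$, so it is alternating in $u,x,v,y$. The even permutation exchanging $u$ with $v$ and $x$ with $y$ changes its sign, because $\tau$ is skew in its first two arguments. So $\tau(ux,vy,w)=0$.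

\emph{Step 4: $[\gamma_3,\gamma_3]=[\gamma_4,\gamma_2]=0$.} Let $w\in L'$. By Step 3, \eqref{eq:1} with $z=w$ gives $[uw,u(xy)]=0$, and \eqref{eq:4} gives $[uw,z(uy)]=0$. So $[uw,z(xy)]$ vanishes for $u=z$, for $u=x$ and for $x=y$, and it is alternating in $u,z,x,y$. Its cyclic sum over $z,x,y$ is $0$ by the Jacobi identity and equals $3[uw,z(xy)]$. Hence $[\gamma_3,\gamma_3]=0$. Next, \eqref{eq:6} and Step 3 give $[uuw,yz]=0$, and replacing $u$ by $u+v$ gives $[uvw+vuw,yz]=0$. Also $[uvw-vuw,yz]=\tau(uv,w,yz)=0$. So $[uvw,yz]=0$, and $[\gamma_4,\gamma_2]=0$.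

\emph{Step 5: three generators.} By Step 4, the product $[a(bc),de]$ vanishes if one of $a,b,c,d,e$ lies in $L'$. Every element of a subring $H$ generated by three elements is an integer combination of the generators plus an element of $L'$, so $[H',\gamma_3(H)]$ is spanned by the products $[a(bc),de]$ whose entries are generators. If a generator $u$ occurs at least three times, the product is $0$ unless $a=u$ and $u$ occurs exactly once in each of the pairs $b,c$ and $d,e$; then it vanishes by \eqref{eq:2}. Otherwise we may name the generators so that the entries are $u,u,x,x,y$. According to whether $de$ is $\pm uy$, $\pm xy$ or $\pm ux$, and by the Jacobi identity in the form $x(uy)=u(xy)+y(ux)$, the products are spanned by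
\[
e_1=[x(ux),uy],\qquad e_2=[u(ux),xy],\qquad e_3=[y(ux),ux],\qquad e_4=[u(xy),ux].
\]
We substitute $(x,y,x)$, $(y,x,x)$ and $(x,x,y)$ for $(v,y,z)$ in \eqref{eq:2p}, and $x$ for $z$ in \eqref{eq:star}:
\begin{align*}
0&=[ux,x(uy)]+[ux,u(xy)]=-e_3-2e_4,\\
0&=[yx,u(ux)]+[ux,y(ux)]+[ux,u(yx)]=e_2-e_3+e_4,\\
0&=[xy,u(ux)]+[uy,x(ux)]=-e_2-e_1,\\
0&=[ux,u(xy)]+[x(ux),uy]+[ux,x(uy)]=e_1-e_3-2e_4 .
\end{align*}
The first three lines give $e_3=-2e_4$, $e_2=-3e_4$ and $e_1=3e_4$, and the last becomes $3e_4=0$. So all $e_i$ vanish.
\end{proof}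

\begin{remark}
The derivation of \eqref{eq:star} from \eqref{eq:starstar} used only the condition on $3$-generated subrings. So this condition implies $[\gamma_2,\gamma_4]=[\gamma_3,\gamma_3]=0$. We keep these two conditions in the statements because the next section uses them directly.
\end{remark}

\section{The classification in class less than $p$}\label{sec:class}

\begin{proof}[Proof of the equivalence in Theorem~\ref{thm:lazard}]
As in Section~\ref{sec:lie}, let $p\ge7$ and identify $G$ with $L$; the additive group of $L$ is uniquely $6$-divisible. If $(G,\circ)$ is automorphic, then \eqref{eq:starstar} holds by Propositions~\ref{prop:nec} and~\ref{prop:equiv}. Conversely, assume \eqref{eq:starstar}, and hence \eqref{eq:star}. Fix $u\in L$. Identity \eqref{eq:star} controls only the lowest order in $u$; the vanishing of $[\gamma_2,\gamma_4]$ and $[\gamma_3,\gamma_3]$ removes the higher orders.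

\emph{We have $\sigma_u=C_u$.} Let $s=C_uy$, $d=S_uy\in\gamma_2$ and $d_i=\operatorname{ad}_s^i\,d\in\gamma_{2+i}$. We claim that $[d_i,d_j]=0$ for all $i,j\ge0$. If $i+j\ge2$, then $[d_i,d_j]$ lies in $[\gamma_3,\gamma_3]$ or in $[\gamma_2,\gamma_4]$. The case $i=j=0$ is trivial. In the remaining case note that $s\equiv y$ modulo $\gamma_3$ and $d\equiv[u,y]$ modulo $\gamma_4$, so $d_1\equiv[y,[u,y]]$ modulo $\gamma_4$. Since $[\gamma_2,\gamma_4]=0$, we get $[d_0,d_1]=[[u,y],[y,[u,y]]]$, which lies in $[H',\gamma_3(H)]=0$ for $H$ generated by $u$ and $y$.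

So the additive span $I$ of the $d_i$ satisfies $[I,I]=0$ and $[s,I]\subseteq I$. By induction on the degree, a Lie monomial in $s,d$ that contains $d$ lies in $I$. A monomial $[m_1,m_2]$ that contains $d$ at least twice is $0$: either both factors contain $d$ and it lies in $[I,I]$, or one factor contains $d$ at least twice and vanishes by induction. By Lemma~\ref{lem:series}(a) and \eqref{eq:sigmaLie}, $y\sigma_u=s=C_uy$.

\emph{The map $C_u$ preserves the triple product.} Let $\delta=\operatorname{ad}_u^2$, so that $\delta L\subseteq\gamma_3$. A product $\{\delta^iz,\delta^jx,\delta^ly\}$ with at least two positive exponents vanishes: it lies in $[L,[\gamma_3,\gamma_3]]$ if $j,l>0$, and in $[\gamma_3,\gamma_4]$ otherwise. By \eqref{eq:star}, $\delta$ is a derivation of the triple product, so the Leibniz rule leaves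
\[
\delta^k\{z,x,y\}=\{\delta^kz,x,y\}+\{z,\delta^kx,y\}+\{z,x,\delta^ky\}\qquad(k\ge1).
\]
Expanding $\{C_uz,C_ux,C_uy\}$ with $C_u=\sum_k\delta^k/(2k)!$ and dropping the vanishing terms, we obtain $\{z,x,y\}+\sum_{k\ge1}\delta^k\{z,x,y\}/(2k)!=C_u\{z,x,y\}$.

The permutation $\sigma_u=C_u$ is additive, so it is an automorphism of $(G,\circ)$ by \eqref{eq:tripleaut}. Proposition~\ref{prop:crit} completes the proof.
\end{proof}

It remains to find a group that satisfies the conditions of Theorem~\ref{thm:lazard} but not $[G',\gamma_3]=1$. In class $5$ the conditions of weight $6$ are automatic. So we look for a quotient of the free Lie algebra of class $5$ in which $[[a,[b,c]],[d,e]]$ is not identically zero but vanishes whenever the entries span a space of dimension at most $3$. This needs four generators, and a $4\times4$ determinant has the required vanishing.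

\begin{proof}[Proof of the last statement of Theorem~\ref{thm:lazard}]
Let $p\ge7$ and $V=\mathbb F_p^4$ with standard basis $v_1,\dots,v_4$. Let $\mathcal F=\bigoplus_{n\ge1}L_n$ be the free Lie algebra over $\mathbb F_p$ on $L_1=V$, graded by degree, and $L=L_1\oplus\dots\oplus L_5$ its largest quotient of class $5$.

\emph{The bracket $L_3\otimes L_2\to L_5$ is injective.} By the Shirshov--Witt theorem the subalgebra $E=\mathcal F'$ is a free Lie algebra. In a free Lie algebra $E$ the bracket induces an isomorphism $\Lambda^2(E/E')\to E'/[E',E]$. Here $E'$ lies in degrees at least $4$, so $L_2\oplus L_3$ embeds in $E/E'$, and $L_3\otimes L_2$ embeds in $\Lambda^2(E/E')$. We may thus identify $L_3\otimes L_2$ with $[L_3,L_2]\subseteq L_5$.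

\emph{The map $f$.} We have $L_2=\Lambda^2V$, and $L_3$ is the quotient of $V\otimes\Lambda^2V$ by the Jacobi relations. For $a,b,c,d,e\in V$ put
\[
f\bigl([[a,[b,c]],[d,e]]\bigr)=2\det(b,c,d,e)\,a+\det(a,c,d,e)\,b-\det(a,b,d,e)\,c\in V .
\]
The right side is multilinear and vanishes for $b=c$ and for $d=e$. In its cyclic sum over $a,b,c$ the coefficient of $a$ is $2\det(b,c,d,e)-\det(b,c,d,e)+\det(c,b,d,e)=0$, and the coefficients of $b$ and $c$ arise from it by cyclic permutation. So $f\colon[L_3,L_2]\to V$ is a well-defined linear map. It is nonzero: $(a,b,c,d,e)=(v_1,v_1,v_2,v_3,v_4)$ gives $3v_1$.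

\emph{The quotient.} The subspace $\ker f\subseteq L_5$ is central in $L$, hence an ideal. Let $\bar L=L/\ker f$. Then $[\bar L',\gamma_3(\bar L)]=[L_3,L_2]/\ker f\ne0$, so $\bar L$ has class $5<p$, and $[\gamma_2,\gamma_4]$ and $[\gamma_3,\gamma_3]$ lie in $\gamma_6=0$. Let $H$ be a subring generated by three elements, and let $W\le V$ be the span of their components of degree $1$. The component of degree $1$ of every element of $H$ lies in $W$. Since $\gamma_6=0$, a product $[[a,[b,c]],[d,e]]$ with entries in $H$ depends only on these components, and $f$ vanishes on it because $\dim W\le3$. So $[H',\gamma_3(H)]=0$. The $p$-group $G$ that corresponds to $\bar L$ satisfies the conditions of Theorem~\ref{thm:lazard}, so its loop is automorphic, and $[G',\gamma_3]\ne1$ by Lemma~\ref{lem:commcorr}.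
\end{proof}

\begin{remark}
For a $3$-generated $p$-group $G$ of class less than $p$, the loop is automorphic if and only if $[G',\gamma_3]=1$: take $H=G$ in Theorem~\ref{thm:lazard} for necessity and use Theorem~\ref{thm:suff} for sufficiency. The equivalence in Theorem~\ref{thm:lazard} also extends to nilpotent groups $G$ of odd order in which, for every prime $p$, the Sylow $p$-subgroup has class less than $p$. Indeed, $G$ is the direct product of its Sylow subgroups, Corollary~\ref{cor:sub}(b) applies, commutator subgroups are computed factor by factor, and a $3$-generated subgroup of $G$ is the direct product of its projections, which are $3$-generated.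
\end{remark}

Outside this range, for example for arbitrary $3$-groups, we do not give a complete classification by commutator conditions. There the results are the sufficient condition of Theorem~\ref{thm:suff}, the necessary condition of Theorem~\ref{thm:two}, and the exact criterion of Proposition~\ref{prop:crit}.

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Commutative Automorphic Loops Arising from Groups},
\texttt{https://algebra.math.bme.hu/LOOPS19/slides/raney.pdf}.

\bibitem{khukhro}
Khukhro, \emph{$p$-Automorphisms of Finite $p$-Groups}.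

\end{thebibliography}
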